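
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{A Klein bottle in four-space without a genuine plat presentation}


\begin{abstract}
A genuine plat presentation of a closed surface in $\mathbb R^4$ displays it as a $2$-dimensional braid closed off by a standard family of wickets. If a surface-link has such a presentation, then all its components have normal Euler number zero, and it was conjectured that this condition is also sufficient. We disprove the conjecture. The obstruction is a character of the first homology of a non-orientable component, built from a representation of the group of the surface into $SL(2,\mathbb F)$; it must take the value $1$ on the class of order two when the surface has a genuine plat presentation. We construct a Klein bottle with normal Euler number zero, from the trefoil and an orientation-preserving symmetry of $S^3$ that reverses it, for which the value is $-1$ in $\mathbb F_5$. We also determine the topological types for which the conjecture fails, and we show that the surface-links with a genuine plat presentation are exactly those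 obtained from orientable surface-links by surgery along $1$-handles.
\end{abstract}

\section{Introduction}

We work in the smooth category, or in the PL category with locally flat surfaces; corners are rounded when necessary. A \emph{surface-link} is a closed surface, not necessarily orientable or connected, embedded in $\mathbb R^4$. A \emph{surface-knot} is a connected surface-link. Two surface-links are \emph{equivalent} if an ambient isotopy of $\mathbb R^4$ carries one to the other. The normal Euler number of a surface-knot $F$ is denoted by $e(F)$; it vanishes when $F$ is orientable, and also whenever the normal bundle of $F$ has a nowhere zero section.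

\subsection*{Braids, wickets and plat closures}

Let $D^2$ be a $2$-disk, $B^2$ the unit disk in $\mathbb C$, and $\mathrm{pr}_2:D^2\times B^2\to B^2$ the projection. A \emph{braided surface} of degree $n$ is a compact surface $S$ properly embedded in $D^2\times B^2$ such that $\mathrm{pr}_2|_S:S\to B^2$ is a branched covering of degree $n$ and $\partial S$ is a closed $n$-braid in $D^2\times \partial B^2$. Fix a set $Q_n$ of $n$ interior points of $D^2$. A \emph{$2$-dimensional braid} of degree $n$ is a braided surface with $\partial S=Q_n\times\partial B^2$. A braided surface is orientable: the orientation of $B^2$ pulls back under the branched covering. We call this the \emph{$B^2$-orientation}.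

Now let $n=2m$, and let $Q_{2m}=\{x_1,\dots,x_{2m}\}$ lie on a line $\ell$ through the interior of $D^2$, in this order along $\ell$. For $i=1,\dots,m$ the $i$-th \emph{wicket} is the semicircle in the plane $\ell\times\mathbb R$ that meets $D^2\times\{1\}$ orthogonally, has end points $(x_{2i-1},1)$ and $(x_{2i},1)$, and otherwise lies in $D^2\times(1,2)$. The wickets are disjoint; they are the trivial arcs used in the plat closure of a classical $2m$-braid. Rotate them: for each $t\in[0,1]$ place a copy of the wickets in $D^2\times J_t$, where $J_t=\{re^{2\pi it}:1\le r\le2\}$ is identified with $[1,2]$ by the modulus, and let $\mathcal A$ be the union of these copies. It consists of $m$ annuli $A_1,\dots,A_m$, one for each wicket. If $S$ is a $2$-dimensional braid of degree $2m$, then $\mathcal A\cap S=\partial \mathcal A=\partial S$, so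
\[
\widetilde S=S\cup \mathcal A\ \subset\ D^2\times\{z\in\mathbb C:|z|\le 2\}\ \subset\ \mathbb R^4
\]
is a closed surface, the \emph{plat closure} of $S$. A surface-link has a \emph{genuine plat presentation} if it is equivalent to a plat closure.

\subsection*{The question}

Although a braided surface carries an orientation, a plat closure may be non-orientable: a wicket annulus joins two sheets of $S$ in such a way that the $B^2$-orientation is reversed when one walks across it. Example~\ref{ex:klein} below is a Klein bottle obtained in this way from a braid of degree $2$. So plat closures are a candidate for a normal form of non-orientable surfaces as well. There is one visible restriction. It is known that every component of a plat closure has normal Euler number zero; and it is known that every orientable surface-link has a genuine plat presentation. This leads one to guess that the normal Euler number is the only obstruction.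

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 2.3]{PP}). \emph{Every surface-link, each of whose components $F$ satisfies $e(F)=0$, has a genuine plat presentation.}

\begin{theorem}\label{thm:main}
There is a Klein bottle $K\subset\mathbb R^4$ with $e(K)=0$ that has no genuine plat presentation. Hence the conjecture is false.
\end{theorem}

By Whitney's congruence $e(F)\equiv2\chi(F)\pmod 4$ for connected $F$, the condition $e(F)=0$ forces $\chi(F)$ to be even. The next theorem therefore covers all topological types to which the conjecture applies. We say that a surface-link has \emph{type} $T$, for a finite list $T$ of connected closed surfaces, if its components are homeomorphic to the members of $T$, with multiplicity. A connected non-orientable surface of \emph{genus} $k$ is a connected sum of $k$ projective planes.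

\begin{theorem}\label{thm:types}
Let $T$ be a finite list of connected closed surfaces of even Euler characteristic. Every surface-link of type $T$ with all normal Euler numbers $0$ has a genuine plat presentation if and only if all members of $T$ are orientable. Moreover, for each even $k\ge2$ there are infinitely many pairwise inequivalent surface-knots of non-orientable genus $k$ with $e=0$ and without a genuine plat presentation.
\end{theorem}

Finally, we describe the surface-links that do have such a presentation. A \emph{$1$-handle} on a surface-link $F'$ is an embedded $3$-ball $H=D^2\times I$, where $I=[0,1]$, with $H\cap F'=D^2\times\partial I$; \emph{surgery} along $H$ replaces $D^2\times\partial I$ by $\partial D^2\times I$.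

\begin{theorem}\label{thm:handles}
A surface-link has a genuine plat presentation if and only if it is equivalent to one obtained from an orientable surface-link by surgery along finitely many disjoint $1$-handles.
\end{theorem}

So the Klein bottle of Theorem~\ref{thm:main} cannot be built by adding tubes to an orientable surface-link.

\subsection*{The idea}

The circle $C_i$ swept out by the top of the $i$-th wicket can be pushed outward, off the plat closure, and then contracted. On the other hand, cutting a component of $\widetilde S$ along these circles leaves an oriented surface. On a non-orientable component $F_0$ this forces the sum of the circles to be the unique element $\tau_{F_0}$ of order two in $H_1(F_0;\mathbb Z)$. So $\tau_{F_0}$ is a sum of classes with null-homotopic push-offs (Section~\ref{sec:circles}). To turn this into an obstruction we need a function of classes in $H_1(F_0)$ that is read off from push-offs and is multiplicative; Section~\ref{sec:char} constructs one from a representation of the group of $F_0$ into $SL(2,\mathbb F)$. To violate the obstruction we need a surface on which push-offs of $\tau$ are visibly non-trivial. If $f$ is a diffeomorphism of $S^3$ that reverses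 a knot $\kappa$, the mapping torus of $f|_\kappa$ is a Klein bottle whose class of order two is $[\kappa]$, so among the push-offs of $\tau$ are parallels of a classical knot. Sections~\ref{sec:trefoil} and~\ref{sec:K} carry this out for the trefoil. Section~\ref{sec:types} proves Theorem~\ref{thm:types}, and Section~\ref{sec:handles}, which is independent of Sections~\ref{sec:char}--\ref{sec:types}, proves Theorem~\ref{thm:handles}.

For a connected closed non-orientable surface $F$ of genus $k$ we have $H_1(F;\mathbb Z)\cong\mathbb Z^{k-1}\oplus\mathbb Z/2$; throughout, $\tau_F$ denotes its unique element of order $2$.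

\section{Circles on a plat closure}\label{sec:circles}

\subsection{The smallest case}\label{sec:smallest}

We first construct a $2$-dimensional braid of degree $2$ that is an annulus. The same surface will be used in Section~\ref{sec:handles}. Let $w=u+iv$ and $\zeta=X+iY$ be complex coordinates for fibre and base, let $\delta=\frac1{10}$, and put
\[
q(\zeta)=X^2-\delta^2+2iY .
\]
We have $q(\zeta)\in(-\infty,0]$ exactly when $Y=0$ and $|X|\le\delta$. So on $\{|\zeta|\le1\}\setminus[-\delta,\delta]$ there is a square root $\sqrt q$ with positive real part. Put, on $\{|\zeta|\le 2\}\setminus[-\delta,\delta]$,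
\begin{equation}\label{eq:wq}
w_q(\zeta)=\begin{cases}\sqrt{q(\zeta)}, & |\zeta|\le1,\\[2pt] (2-|\zeta|)\sqrt{q(\zeta/|\zeta|)}+(|\zeta|-1), & 1\le|\zeta|\le2,\end{cases}
\end{equation}
and let $S_q$ be the closure of the union of the graphs of $w_q$ and $-w_q$. Over $|\zeta|\le1$ it is $\{w^2=q(\zeta)\}$.

\begin{lemma}\label{lem:Sq}
$S_q$ is a braided surface of degree $2$ over $\{|\zeta|\le2\}$ with two simple branch points. It lies in $\{|w|<\frac32\}$, and over $|\zeta|=2$ it is $\{w=\pm1\}$.
\end{lemma}

\begin{proof}
As a map $\mathbb R^2\to\mathbb R^2$, $q$ has Jacobian determinant $4X$, which is non-zero at the zeros $\zeta=\pm\delta$ of $q$. So near these points $w$ is a coordinate on $S_q$, and the projection is $w\mapsto w^2$ followed by a local diffeomorphism. Away from $\pm\delta$ the two roots $\pm w$ of $w^2=q(\zeta)$ are distinct. For $1\le|\zeta|\le2$ the number $w_q$ is a convex combination of $\sqrt{q(\zeta/|\zeta|)}$ and $1$; its real part is positive, so the two sheets $\pm w_q$ are disjoint, and $w_q=1$ on $|\zeta|=2$. For $|\zeta|\le1$ we have $|q|\le\sqrt{1+4}<\frac94$, so the roots of $q$ have modulus less than $\frac32$, and convexity gives $|w|<\frac32$ on all of $S_q$.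
\end{proof}

The two branch points have opposite signs ($q$ preserves orientation at $\delta$ and reverses it at $-\delta$), which is why the boundary is the trivial braid.

\begin{example}\label{ex:klein}
Rescale base and fibre so that $S_q$ becomes a $2$-dimensional braid over $B^2$ with $Q_2=\{x_1,x_2\}$. It is connected, as the sheets meet at the branch points; its Euler characteristic is $2\cdot 1-2=0$; it is orientable with two boundary circles. So $S_q$ is an annulus. Its plat closure has one wicket annulus $A_1$. Let $C_1\subset A_1$ be the circle swept out by the top of the wicket.

Give $S_q$ its $B^2$-orientation. Both circles of $\partial S_q$ are then oriented counterclockwise, that is, by increasing $t$, so in $A_1$ they are parallel. The boundary circles of an oriented annulus are antiparallel, so the orientation does not extend over $A_1$, and $\widetilde{S_q}$ is a Klein bottle. Moreover $0=[\partial S_q]=2[C_1]$ in $H_1(\widetilde{S_q};\mathbb Z)$, and $[C_1]\ne0$ because some loop crosses $C_1$ exactly once (the annulus $S_q$ is connected). So $[C_1]=\tau$. And $C_1$ lies on the outer rim of the surface: increasing $|z|$ pushes it off, and from there it contracts. \emph{On this Klein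 bottle the class of order two is represented by a circle with a push-off that is null-homotopic in the complement.}
\end{example}

\subsection{The general case}

\begin{lemma}\label{lem:circles}
Let $\widetilde S=S\cup\mathcal A$ be a plat closure, and let $C_i\subset A_i$ be the circle swept out by the top of the $i$-th wicket, oriented by increasing $t$.
\begin{enumerate}
\item[(a)] $C_i$ has arbitrarily close parallel loops $C_i'\subset\mathbb R^4\setminus\widetilde S$ that are null-homotopic in $\mathbb R^4\setminus\widetilde S$.
\item[(b)] If $F_0$ is a non-orientable component of $\widetilde S$, then $\displaystyle\sum_{C_i\subset F_0}[C_i]=\tau_{F_0}$ in $H_1(F_0;\mathbb Z)$.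
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $p_i\in\ell$ be the midpoint of $x_{2i-1}x_{2i}$ and let the top of the wicket have height $r_i<2$, so $C_i=\{p_i\}\times\{|z|=r_i\}$. Put $C_i'=\{p_i\}\times\{|z|=r_i+\varepsilon\}$. The only wicket over $p_i$ is the $i$-th, at its top, and $S$ lies over $|z|\le1$. So $\{p_i\}\times\{|z|>r_i\}$ misses $\widetilde S$, and $C_i'$ may be expanded to $\{p_i\}\times\{|z|=3\}$. Since $\widetilde S\subset D^2\times\{|z|\le2\}$, we may then move the first coordinate out of $D^2$, keeping $|z|=3$, and contract the circle there.

(b) Give $S$ its $B^2$-orientation. With the boundary orientation, every circle $\{x_j\}\times\partial B^2$ of $\partial S$ is oriented by increasing $t$. Let $S_0=S\cap F_0$. Its boundary consists of both boundary circles of each $A_i\subset F_0$, and both are homotopic in $A_i$ to $C_i$ as oriented loops. Hence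
\[
0=[\partial S_0]=2\sum_{C_i\subset F_0}[C_i]\qquad\text{in } H_1(F_0;\mathbb Z).
\]
It remains to see that $\sum[C_i]\ne0$. As in Example~\ref{ex:klein}, the circles of $\partial A_i$, oriented by $\partial S$, are parallel, whereas an orientation of $A_i$ that agrees with that of $S$ along both of them would make them antiparallel. So the orientation of $S$ is reversed whenever $A_i$ is crossed. Thus a loop in $F_0$ transverse to the circles $C_i$ reverses the orientation if and only if it meets $\bigcup_{C_i\subset F_0}C_i$ in an odd number of points. As $F_0$ is non-orientable, some loop has odd intersection number with $\sum[C_i]$, which is therefore non-zero already mod $2$. A non-zero class killed by $2$ is $\tau_{F_0}$.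
\end{proof}

\section{A character and the obstruction}\label{sec:char}

Lemma~\ref{lem:circles} says that $\tau_{F_0}$ is a sum of classes represented by loops with null-homotopic push-offs. It does not provide one loop representing $\tau_{F_0}$ with this property, so the bare question whether a push-off of $\tau_{F_0}$ is trivial in the group of the surface is not enough: we need a quantity that is multiplicative in the homology class. There is a second difficulty. A loop in $F_0$ has many push-offs; they differ by powers of the meridian, and joining them to a base point introduces conjugations. Both difficulties disappear if the meridian acts unipotently and we look only at the eigenvalue on its fixed line.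

Let $F_0\subset\mathbb R^4$ be a smooth connected closed surface, $N$ a tubular neighborhood, $\varpi:N\to F_0$ the projection, $G=\pi_1(\mathbb R^4\setminus F_0)$ with base point in $N\setminus F_0$, and $\mu$ the meridian represented by the fibre circle through the base point. Since $N\setminus F_0$ is homotopy equivalent to a circle bundle over $F_0$, the homomorphism $\varpi_*:\pi_1(N\setminus F_0)\to\pi_1(F_0)$ is onto and its kernel is generated by $\mu$. Transporting the fibre circle around a loop returns it up to orientation, so
\[
q\mu q^{-1}=\mu^{\pm1}\qquad\text{for all }q\in\pi_1(N\setminus F_0).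
\]

Let $\mathbb F$ be a field and $\rho:G\to SL(2,\mathbb F)$ a homomorphism for which $\rho(\mu)\ne I$ is unipotent, that is, $(\rho(\mu)-I)^2=0$. Put
\[
\mathcal L=\ker(\rho(\mu)-I)=\ker(\rho(\mu)^{-1}-I),
\]
a line in $\mathbb F^2$. For $q\in\pi_1(N\setminus F_0)$, mapped to $G$, the matrix $\rho(q)$ conjugates $\rho(\mu)$ to $\rho(\mu)^{\pm1}$ and hence preserves $\mathcal L$. Let $d(q)\in\mathbb F^\times$ be its eigenvalue on $\mathcal L$. Then $d$ is a homomorphism with $d(\mu)=1$. So it factors through $\pi_1(F_0)$ and, as $\mathbb F^\times$ is abelian, through a homomorphism
\[
\chi_\rho:H_1(F_0;\mathbb Z)\to\mathbb F^\times .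
\]
Concretely: if $C'$ is a loop in $N\setminus F_0$ and $\varpi\circ C'$ is homotopic in $F_0$ to $C$, then $\chi_\rho([C])=d(q)$, where $q$ is obtained by joining $C'$ to the base point inside $N\setminus F_0$. If $F_0$ is non-orientable, then $\chi_\rho(\tau_{F_0})=\pm1$.

\begin{theorem}\label{thm:obstruction}
Let $F$ be the image of a plat closure under a homeomorphism of $\mathbb R^4$, and let $F_0$ be a smooth non-orientable component of $F$. Then $\chi_\rho(\tau_{F_0})=1$ for every $\rho$ as above.
\end{theorem}

\begin{proof}
Let $\Theta$ be a homeomorphism of $\mathbb R^4$ with $\Theta(\widetilde S)=F$, and consider those $i$ with $\Theta(C_i)\subset F_0$. If $C_i'$ is close enough to $C_i$, then $\Theta(C_i')\subset N\setminus F_0$, and $\varpi\circ\Theta(C_i')$ is uniformly close to $\varpi\circ\Theta(C_i)=\Theta(C_i)$, hence homotopic to it in $F_0$. Join $\Theta(C_i')$ to the base point inside $N\setminus F_0$ to obtain $q_i\in\pi_1(N\setminus F_0)$. By Lemma~\ref{lem:circles}(a), $\Theta(C_i')$ is null-homotopic in $\mathbb R^4\setminus F\subset\mathbb R^4\setminus F_0$. So $q_i$ maps to $1\in G$, and $\chi_\rho([\Theta(C_i)])=d(q_i)=1$. By Lemma~\ref{lem:circles}(b), applied to the component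 $\Theta^{-1}(F_0)$ of $\widetilde S$, we have $\tau_{F_0}=\sum_i[\Theta(C_i)]$. Hence $\chi_\rho(\tau_{F_0})=\prod_i\chi_\rho([\Theta(C_i)])=1$.
\end{proof}

\begin{remark}[Both categories]\label{rem:categories}
Because Theorem~\ref{thm:obstruction} allows homeomorphisms, a smooth counterexample yields a PL one. Let $F$ be a smooth surface-link and take a smooth triangulation of $\mathbb R^4$ with $F$ as a subcomplex. At a vertex of $F$ the differential maps the star piecewise linearly onto a neighborhood of $0$ in the tangent space and the star in $F$ onto a neighborhood of $0$ in a plane; as every point is a vertex of a subdivision, $F$ is locally flat for this PL structure. By Whitehead's uniqueness theorem there is a homeomorphism of $\mathbb R^4$, PL from this structure to the standard one, and it carries $F$ to a locally flat PL surface $F_{PL}$. Normal Euler numbers are preserved up to sign, since they are self-intersection numbers (with twisted coefficients) and so depend only on the topology of the pair. If $F_{PL}$ were PL equivalent to a plat closure, some homeomorphism of $\mathbb R^4$ would carry that plat closure to $F$, and Theorem~\ref{thm:obstruction} would apply to $F$. We may therefore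 construct smooth counterexamples only.
\end{remark}

\section{The trefoil and a representation preserved by a reversal}\label{sec:trefoil}

To contradict Theorem~\ref{thm:obstruction} we look for a knot $\kappa\subset S^3$, a representation $\rho$ of its group with unipotent meridians and with $-1$ as the eigenvalue on a push-off of $\kappa$, and an orientation-preserving diffeomorphism $f$ of $S^3$ that reverses $\kappa$ and satisfies $\rho\circ f_*=\rho$. This section finds them for the trefoil.

\subsection{The representation}

Let
\[
\kappa=\{\tfrac1{\sqrt2}(e^{2i\theta},e^{3i\theta})\}\subset S^3\subset\mathbb C^2,\qquad *=(1,0)\in S^3\setminus\kappa,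
\]
\[
\pi=\pi_1(S^3\setminus\kappa,*)=\langle x,y\mid xyx=yxy\rangle,
\]
where $x,y$ are meridians. Note that $y=(xy)x(xy)^{-1}$. Orient $\kappa$ so that $x$ is a positive meridian. Put
\[
U=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad V_s=\begin{pmatrix}1&0\\s&1\end{pmatrix}.
\]
Then
\begin{equation}\label{eq:braid}
UV_sU=\begin{pmatrix}1+s&2+s\\s&1+s\end{pmatrix},\qquad V_sUV_s=\begin{pmatrix}1+s&1\\s^2+2s&1+s\end{pmatrix},
\end{equation}
so $UV_sU=V_sUV_s$ if and only if $s=-1$. Over $\mathbb F_5$ define
\[
\rho:\pi\to SL(2,5),\qquad \rho(x)=U,\quad\rho(y)=V_{-1}.
\]
The powers of $U$ and $V_{-1}$ are all the elementary matrices over $\mathbb F_5$, and these generate $SL(2,5)$. So $\rho$ is onto. By \eqref{eq:braid},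
\begin{equation}\label{eq:minus}
\rho\bigl((xyx)^2\bigr)=\begin{pmatrix}0&1\\-1&0\end{pmatrix}^2=-I .
\end{equation}

\subsection{Push-offs of the knot}

\begin{lemma}\label{lem:pushoff}
There are arbitrarily close parallel loops $\kappa'\subset S^3\setminus\kappa$ of $\kappa$ such that, for every choice of a path in $S^3\setminus\kappa$ from $*$ to $\kappa'$, the resulting element of $\pi$ is mapped by $\rho$ to $-I$.
\end{lemma}

\begin{proof}
The circle action $e^{i\theta}\cdot(z_1,z_2)=(e^{2i\theta}z_1,e^{3i\theta}z_2)$ on $S^3$ preserves $\kappa$, which is an orbit, and $S^3\setminus\kappa$. Let $\kappa'$ be the orbit of a point $p\notin\kappa$ close to $\kappa$, and let $c\in\pi$ be the class of $\theta\mapsto e^{i\theta}\cdot*=(e^{2i\theta},0)$, $0\le\theta\le2\pi$.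

For a path $\epsilon$ in $S^3\setminus\kappa$ from $*$ to $p$, the map $(\theta,s)\mapsto e^{i\theta}\cdot\epsilon(s)$ on $[0,2\pi]\times[0,1]$ shows that $[\epsilon\kappa'\epsilon^{-1}]=c$. For a loop $\gamma$ at $*$, the map $(\theta,s)\mapsto e^{i\theta}\cdot\gamma(s)$ shows that $c$ commutes with $[\gamma]$. So $c$ is central.

We identify $c$. With $\Delta=xyx$ and $b=xy$ we have $\pi=\langle\Delta,b\mid\Delta^2=b^3\rangle$: indeed $b^3=(xyx)(yxy)=\Delta^2$, and conversely $x=b^{-1}\Delta$, $y=\Delta^{-1}b^2$ give $xyx=\Delta$ and $yxy=\Delta^{-1}b^3=\Delta$. The element $\Delta^2=b^3$ is central, and $\pi/\langle\Delta^2\rangle=\mathbb Z/2*\mathbb Z/3$ has trivial center, so the center of $\pi$ is $\langle\Delta^2\rangle$. In $H_1(S^3\setminus\kappa)=\mathbb Z$ the element $\Delta^2$ maps to $6$. The loop defining $c$ runs twice around the circle $\{z_2=0\}$, whose linking number with $\kappa$ is $\pm3$, because $z_2$ has winding number $3$ along $\kappa$ up to orientation. So $c$ maps to $\pm6$, whence $c=\Delta^{\pm2}$, and $\rho(c)=-I$ by \eqref{eq:minus}.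
\end{proof}

\subsection{The symmetry}

Complex conjugation $f_0(z_1,z_2)=(\bar z_1,\bar z_2)$ preserves the orientation of $S^3$, fixes $*$, and maps $\kappa$ to itself reversing its orientation. Let $\alpha=(f_0)_*:\pi\to\pi$. Since $f_0$ preserves linking numbers and reverses $\kappa$, $\alpha(x)$ is a negative meridian of $\kappa$, so it is conjugate to $x^{-1}$.

\begin{lemma}\label{lem:conj}
There is $h\in SL(2,5)$ with $h\,\rho(\alpha(\gamma))\,h^{-1}=\rho(\gamma)$ for all $\gamma\in\pi$.
\end{lemma}

\begin{proof}
Let $\sigma=\rho\circ\alpha$, which is onto. The matrix $\sigma(x)$ is conjugate to $U^{-1}$ in $SL(2,5)$, and conjugation by $\mathrm{diag}(2,3)\in SL(2,5)$ multiplies the $(1,2)$ entry by $2\cdot3^{-1}=4=-1$, hence takes $U^{-1}$ to $U$. So after a conjugation in $SL(2,5)$ we have $\sigma(x)=U$. As $y$ is conjugate to $x$, $\sigma(y)\ne I$ is unipotent. Its fixed line is not spanned by $e_1$, since otherwise $\sigma(x)$ and $\sigma(y)$ would commute and $\sigma$ would have abelian image. So it is spanned by some $(r,1)^T$. Conjugation by $\begin{pmatrix}1&-r\\0&1\end{pmatrix}$ fixes $U$ and makes $\sigma(y)$ fix $e_2$, so that $\sigma(y)=V_s$ with $s\ne0$. The braid relation forces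 $s=-1$ by \eqref{eq:braid}. Thus the conjugated $\sigma$ agrees with $\rho$ on $x$ and $y$.
\end{proof}

\begin{remark}
Here the field matters. A matrix of determinant $1$ that conjugates $U^{-1}$ to $U$ preserves the line of $e_1$; if $a$ is its eigenvalue there, the $(1,2)$ entry is multiplied by $a^2$, so $a^2=-1$. Over $\mathbb F_5$ this has the solution $a=2$; it has none over $\mathbb F_3$ or $\mathbb Z$. The next step needs in addition that $h$ lies in the image of $\rho$.
\end{remark}

\subsection{From conjugacy to equality}

The group of the surface constructed below is the quotient of $\pi$ by the relations $\gamma=f_*(\gamma)$, so we need $\rho\circ f_*=\rho$ exactly, not just up to conjugation. As $\rho$ is onto, we can correct $f_0$ by dragging the base point along a loop.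

\begin{lemma}\label{lem:f}
There are a closed ball $B_0\subset S^3\setminus\kappa$ around $*$ and an orientation-preserving diffeomorphism $f$ of $S^3$ that is the identity on a neighborhood of $B_0$, maps $\kappa$ to itself reversing its orientation, and satisfies $\rho\circ\varphi=\rho$, where $\varphi=f_*:\pi\to\pi$.
\end{lemma}

\begin{proof}
Choose $g\in\pi$ with $\rho(g)=h$, and a smooth loop $\gamma:[0,1]\to S^3\setminus\kappa$ at $*$ representing $g^{-1}$. The graph of $\gamma$ is an embedded arc in $(S^3\setminus\kappa)\times[0,1]$. So there is a time-dependent vector field, compactly supported in $S^3\setminus\kappa$, with value $\gamma'(t)$ at $(\gamma(t),t)$. Its flow $\Psi_t$ satisfies $\Psi_0=\mathrm{id}$, $\Psi_t(*)=\gamma(t)$, and $\Psi_t=\mathrm{id}$ near $\kappa$. For a loop $\beta$ at $*$, the loops $\Psi_t(\beta)$ based at $\gamma(t)$ give $[\beta]=[\gamma]\,(\Psi_1)_*[\beta]\,[\gamma]^{-1}$, that is, $(\Psi_1)_*[\beta]=g[\beta]g^{-1}$. So $f_1=\Psi_1\circ f_0$ fixes $*$, reverses $\kappa$, and induces $g\,\alpha(\cdot)\,g^{-1}$ on $\pi$.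

It remains to make $f_1$ the identity near $*$. In a chart at $*$, the maps $v\mapsto\tau^{-1}f_1(\tau v)$, $\tau\to0$, form an isotopy, through embeddings of a small ball fixing $*$, from $f_1$ to its differential, and the differential can be joined to the identity because $GL^+(3,\mathbb R)$ is connected; here we use that $f_1$ preserves the orientation. On a sufficiently small ball all these embeddings stay in the chart and off $\kappa$. By isotopy extension with support near $*$, $f_1$ is isotopic, relative to $*\cup\kappa$, to a diffeomorphism $f$ that is the identity on a neighborhood of a small ball $B_0$. The isotopy fixes $*$ and preserves $S^3\setminus\kappa$, so $\varphi=f_*=g\,\alpha(\cdot)\,g^{-1}$, and by Lemma~\ref{lem:conj}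
\[
\rho(\varphi(\gamma))=h\,\rho(\alpha(\gamma))\,h^{-1}=\rho(\gamma)\qquad\text{for all }\gamma\in\pi.\qedhere
\]
\end{proof}

\section{The Klein bottle}\label{sec:K}

Let $f$, $B_0$, $\varphi$ be as in Lemma~\ref{lem:f}. Let $B=S^3\setminus\operatorname{int}B_0\cong B^3$ and
\[
M_f=[0,1]\times B\,/\,(1,y)\sim(0,f(y)).
\]
As $f$ is the identity near $\partial B$, we have $\partial M_f=S^1\times S^2$. By Cerf's theorem $\pi_0\mathrm{Diff}(B^3\ \mathrm{rel}\ \partial)=0$ \cite{Cerf}, $f|_B$ is isotopic to the identity relative to $\partial B$. So $M_f\cong S^1\times B^3$ relative to the boundary, and
\[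
X=M_f\cup_{S^1\times S^2}(D^2\times S^2)\cong\partial(D^2\times B^3)=S^4 .
\]
Let $K\subset M_f\subset X$ be the mapping torus of $f|_\kappa$. Remove a point of $X\setminus M_f$; then $K\subset\mathbb R^4$. Since $f|_\kappa$ reverses orientation, $K$ is a Klein bottle, and
\[
H_1(K;\mathbb Z)=\langle a,b\mid 2a=0\rangle,\qquad a=[\{0\}\times\kappa],\qquad\text{so } \tau_K=a .
\]

\begin{lemma}\label{lem:e}
$e(K)=0$.
\end{lemma}

\begin{proof}
The normal bundle of $K$ is the mapping torus of $df$ acting on the normal bundle $\nu$ of $\kappa$ in $S^3$. We construct a nowhere zero section. Let $s$ be a nowhere zero section of $\nu$ whose push-off $\kappa_s$ satisfies $\mathrm{lk}(\kappa,\kappa_s)=0$. The section $df(s)$ of $\nu$ has push-off $f(\kappa_s)$, and $\mathrm{lk}(f(\kappa),f(\kappa_s))=\mathrm{lk}(\kappa,\kappa_s)=0$. Here $f(\kappa)$ is $\kappa$ reversed, but reversing both $f(\kappa)$ and $f(\kappa_s)$ does not change the linking number. So $df(s)$ also has linking number $0$. Homotopy classes of nowhere zero sections of the trivial plane bundle $\nu$ over a circle form a $\mathbb Z$-torsor, and the linking number distinguishes them. So there is a homotopy $s_t$ of nowhere zero sections with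 $s_0=df(s)$ and $s_1=s$. Since $df(s_1)=s_0$, the sections $s_t$ of $\nu$ over $\{t\}\times\kappa$ fit together to a nowhere zero section of the normal bundle of $K$.
\end{proof}

\begin{lemma}\label{lem:group}
$\pi_1(\mathbb R^4\setminus K)=\pi/\langle\langle\gamma^{-1}\varphi(\gamma):\gamma\in\pi\rangle\rangle$. Hence $\rho$ induces a homomorphism $\bar\rho:\pi_1(\mathbb R^4\setminus K)\to SL(2,5)$, which sends every meridian of $K$ to a non-trivial unipotent matrix.
\end{lemma}

\begin{proof}
As $f$ is the identity near $B_0$, we may identify $\pi$ with $\pi_1(B\setminus\kappa,*')$ for a point $*'\in\partial B$, using a radial path from $*$ to $*'$, compatibly with $f_*$. The complement $M_f\setminus K$ is the mapping torus of $f|_{B\setminus\kappa}$, so its group is generated by $\pi$ and $t=[S^1\times *']$, where conjugation by $t$ acts on $\pi$ as $\varphi^{\pm1}$. Gluing in the simply connected piece $D^2\times S^2$ along $S^1\times S^2$ kills exactly $t$. This gives the group; removing a point does not change it. By Lemma~\ref{lem:f}, $\rho$ is trivial on the elements $\gamma^{-1}\varphi(\gamma)$, so $\bar\rho$ exists. A meridian of $\kappa$ in the fibre is a meridian of $K$, and $\bar\rho(x)=U\neq I$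 is unipotent; all meridians of $K$ are conjugate to it up to inversion.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N\subset\mathbb R^4$ be a tubular neighborhood of $K$. By Lemma~\ref{lem:group} the character $\chi_{\bar\rho}$ is defined. (Moving the base point into $N\setminus K$ along a path changes $\bar\rho$ only by the corresponding identification of groups.) Choose $\kappa'$ as in Lemma~\ref{lem:pushoff}, so close to $\kappa$ that it misses $B_0$, that $\{0\}\times\kappa'\subset N\setminus K$, and that the projection of $\{0\}\times\kappa'$ to $K$ is homotopic to $\{0\}\times\kappa$, up to orientation, which is irrelevant as $2a=0$. Joined to $*'$ by a path in the fibre $\{0\}\times(B\setminus\kappa)$, the loop $\{0\}\times\kappa'$ is sent by $\bar\rho$ to $-I$, by Lemma~\ref{lem:pushoff}. Joined to the base point by any path in $\mathbb R^4\setminus K$, it is therefore sent to a conjugate of $-I$, that is, to $-I$. The eigenvalue of $-I$ on every line is $-1$, so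
\begin{equation}\label{eq:value}
\chi_{\bar\rho}(\tau_K)=\chi_{\bar\rho}(a)=-1\ne1\quad\text{in }\mathbb F_5 .
\end{equation}
By Theorem~\ref{thm:obstruction}, $K$ has no genuine plat presentation, while $e(K)=0$ by Lemma~\ref{lem:e}. For the PL category see Remark~\ref{rem:categories}.
\end{proof}

\section{All topological types}\label{sec:types}

\begin{proof}[Proof of Theorem~\ref{thm:types}]
If all members of $T$ are orientable, every surface-link of type $T$ has a genuine plat presentation, by the known fact quoted in the introduction.

\emph{More surfaces with non-trivial character.} Let $\Sigma_g$ be the standard orientable surface of genus $g$ in $\mathbb R^4$, with complement group $\mathbb Z$, let $J$ be the spun trefoil, a knotted sphere with group $\pi$, and for $g,i\ge0$ let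
\[
F_{g,i}=K\,\#\,\Sigma_g\,\#\,iJ,\qquad G_{g,i}=\pi_1(\mathbb R^4\setminus F_{g,i}),
\]
where $iJ$ stands for $i$ summands $J$. Since $\chi(F_{g,i})=\chi(K)+\chi(\Sigma_g)-2=-2g$, the non-orientable genus is $2+2g$, and $e(F_{g,i})=0$ by additivity. By van Kampen's theorem, $G_{g,i}$ is the pushout of $\pi_1(\mathbb R^4\setminus K)$ and $i$ copies of $\pi$ with meridians identified. Mapping each copy of $\pi$ onto $\langle\mu\rangle$ by abelianization gives a surjection $G_{g,i}\to\pi_1(\mathbb R^4\setminus K)$ that is the identity on the first factor. Composed with $\bar\rho$ it gives $\rho'$ with $\rho'(\mu)\neq I$ unipotent. Perform the connected sums away from a neighborhood of $\{0\}\times\kappa$, and take $\kappa'$ so close to $\kappa$ that $\{0\}\times\kappa'$ lies in this neighborhood. Since $H_1(F_{g,i})=H_1(K)\oplus H_1(\Sigma_g)$, we have $\tau_{F_{g,i}}=a$, and $\{0\}\times\kappa'$ is still a push-off of $a$; its class comes from the first factor, so its $\rho'$-image is $-I$. Hence $\chi_{\rho'}(\tau_{F_{g,i}})=-1$. By Theorem~\ref{thm:obstruction}, \emph{no surface-link containing $F_{g,i}$ as a component has a genuine plat presentation}.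

\emph{Only if.} Suppose that $T$ has a non-orientable member. Its Euler characteristic is even, so its genus is $2+2g$ for some $g\ge0$. Take the split union of $F_{g,0}$ with standard surfaces of the remaining types with $e=0$. For non-orientable types these are connected sums of copies of $P_+\#P_-$, where $P_\pm$ are the standard projective planes with $e=\pm2$. The result has type $T$, normal Euler numbers $0$, and no genuine plat presentation.

\emph{Infinitely many examples.} Fix $g$; we show that the groups $G_{g,i}$, $i\ge0$, are distinguished by their numbers of homomorphisms to $S_3$. The group $G_{g,i}$ is normally generated by $\mu$ and has abelianization $\mathbb Z/2$, because $F_{g,i}$ is connected and non-orientable. If a homomorphism sends $\mu$ into the alternating group $A_3$, then its image lies in $A_3$; so it factors through $\mathbb Z/2\to A_3\cong\mathbb Z/3$ and is trivial. Now consider homomorphisms sending $\mu$ to a transposition. A given such homomorphism on $\pi_1(\mathbb R^4\setminus K)$ fixes the image of $x$ in each copy of $\pi$. The image of $y$ must be a transposition, since $y$ is conjugate to $x$, and any of the three transpositions will do, since any two transpositions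 of $S_3$, equal or not, satisfy the braid relation. So there are exactly $3$ extensions over each copy of $\pi$, and
\[
|\mathrm{Hom}(G_{g,i},S_3)|=1+3^i n,
\]
where $n$ is the number of homomorphisms $\pi_1(\mathbb R^4\setminus K)\to S_3$ that send $\mu$ to a transposition. It is finite, since the group is finitely generated, and $n\ge3$ because of the homomorphisms through the abelianization $\mathbb Z/2$. These numbers are distinct for distinct $i$, so the $F_{g,i}$ are pairwise inequivalent. With $k=2+2g$ the last assertion follows. For the PL category use Remark~\ref{rem:categories}; groups are preserved by homeomorphisms.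
\end{proof}

\section{Plat closures and 1-handles}\label{sec:handles}

We prove Theorem~\ref{thm:handles}. The argument is written in smooth terms. In the PL category circles and wickets are polygonal, and Kamada's theorem, used in Lemma~\ref{lem:closure}, is applied in that category. Lemma~\ref{lem:unique} then follows from the smooth case, because in dimension four locally flat PL surfaces with $1$-handles, and ambient isotopies of such surfaces, can be smoothed, and the smoothings are unique up to isotopy. In Lemma~\ref{lem:tube} the surface $S_q$ and the handle are replaced by PL approximations with $S_q$ still braided; near each of its two branch points $S_q$ becomes the cone on a closed $2$-braid with one crossing, which is a trivial knot, so it is locally flat.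

\subsection{From a plat closure to an orientable surface}

\begin{proof}[Proof of ``only if'']
Let $F=\widetilde S$, with $p_i,r_i,C_i$ as in the proof of Lemma~\ref{lem:circles}. The contraction used there sweeps out a disk, and we compress along it. Let $\mathbf n$ be a unit vector orthogonal to $\ell$ and $\Lambda$ large. The disk
\[
\mathcal D_i=\{p_i\}\times\{r_i\le|z|\le3\}\ \cup\ (p_i+[0,\Lambda]\mathbf n)\times\{|z|=3\}\ \cup\ \{p_i+\Lambda\mathbf n\}\times\{|z|\le3\}
\]
meets $F$ exactly in its boundary $C_i$. Let $H_i\cong D^2\times I$ be the union of the translates of $\mathcal D_i$ by $\sigma\in[-\varepsilon,\varepsilon]$ in the direction of $\ell$, the inner radius of the translate being the height of the wicket over $p_i+\sigma$. For small $\varepsilon$ the $H_i$ are disjoint, having disjoint ranges of the $\ell$-coordinate, and $H_i\cap F=\partial D^2\times I$ is a neighborhood of $C_i$ in $A_i$. Replacing $\partial D^2\times I$ by $D^2\times\partial I$ for all $i$ yields a surface-link $F'$ that consists of $S$ with each boundary circle capped by a disk. Since $S$ is orientable, so is $F'$. We have $H_i\cap F'=D^2\times\partial I$, and $F$ is obtained from $F'$ by surgery along the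 $1$-handles $H_i$.
\end{proof}

\subsection{Handles are determined by their cores and types}

The \emph{core} of $H=D^2\times I$ is $\{0\}\times I$. A $3$-ball that meets $F'$ exactly in two disjoint disks of its boundary is a $1$-handle. If $F'$ is oriented, $H$ is \emph{compatible} if the orientation of $F'$ minus the attaching disks extends over the tube $\partial D^2\times I$, and \emph{incompatible} otherwise; this is the \emph{type} of $H$.

\begin{lemma}\label{lem:unique}
Let $F'$ be an oriented surface-link, and let $(H_i)$ and $(H_i')$ be two finite systems of disjoint $1$-handles on $F'$ such that, for each $i$, $H_i$ and $H_i'$ have the same type, their cores coincide near their end points, and the remaining parts of the cores are homotopic relative to end points in $\mathbb R^4\setminus F'$. Then the two surgered surfaces are equivalent.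
\end{lemma}

\begin{proof}
A generic homotopy of disjoint arcs, fixed near the ends, in the $4$-manifold $\mathbb R^4\setminus F'$ is an isotopy: double points at a common time have expected dimension $1+1+1-4<0$ and singular points $1+1-4<0$. By isotopy extension off $F'$ we may assume that $H_i$ and $H_i'$ have the same core $\gamma_i$.

Shrinking $D^2$ around the core changes the surgered surface by an isotopy, so the handles may be taken arbitrarily thin. A thin handle is determined up to isotopy by the path of $2$-planes $T(D^2\times s)$ in the trivial rank-$3$ bundle $T\mathbb R^4|_{\gamma_i}/T\gamma_i$; we may take these paths to be constant near the ends. Orient the planes so that at $s=0$ they agree with $F'$. At $s=1$ the plane is again the tangent plane of $F'$. Orient the tube so as to extend the orientation of $F'$ near $s=0$. The boundary circles of the tube are antiparallel, whereas $\partial D^2\times 0$ and $\partial D^2\times1$, oriented by the transported planes, are parallel; so the orientation of the tube fits that of $F'$ at $s=1$ precisely when the transported orientation of $D^2\times1$ is \emph{opposite} to that of $F'$. Thus at $s=1$ the oriented plane is the tangent plane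 of $F'$ with the opposite orientation if the handle is compatible, and with the same orientation if it is incompatible. As $H_i$ and $H_i'$ have the same type, the two paths of oriented planes have the same end points in the space $S^2$ of oriented planes in $\mathbb R^3$. Since $S^2$ is simply connected they are homotopic relative to end points, and the homotopy gives an isotopy of thin handles attached to $F'$ along fixed disks.
\end{proof}

Two further freedoms will be used. Carrying its handle along, an arc ending on $F'$ can be isotoped near its end, keeping $F'$ invariant, so that it leaves $F'$ in a prescribed normal direction, since normal directions form a circle; and its end points can be slid along $F'$.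

\subsection{Plan for the converse}

Let $F$ be obtained from an orientable $F'$ by surgery along disjoint $1$-handles. Orient $F'$. Surgery along all compatible handles gives an oriented surface-link, and the remaining handles are still incompatible with its orientation. So \emph{we may assume that all handles are incompatible}; let $\gamma_1,\dots,\gamma_r$ be their cores.

We shall write $F'$ as a plat closure and try to realize the handles inside its braid. A compatible tube between two sheets of a braid, along a \emph{simple} arc in a fibre, can be made braided at the cost of two branch points: this is the surface $S_q$ of Section~\ref{sec:smallest}. Two things stand in the way. A braided surface is oriented by its projection, so an incompatible tube is never braided; and the core $\gamma_i$ may wind around the sheets in a way that no simple arc in a fibre does. One device resolves both. Two extra sheets $\{y,y'\}\times B^2$ joined by a wicket annulus bound a $3$-ball, and such balls can be strung like beads on the handle. Each bead reverses the orientation, so an odd number of beads turns compatible tubes into an incompatible one; and between two consecutive beads the core needs to wind around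 one sheet only, which a simple arc can do.

\subsection{Generalized plat closures}

Let $D$ be a round disk, $Q\subset\operatorname{int}D$ any set of $2m$ points, $S\subset D\times B^2$ a $2$-dimensional braid with $\partial S=Q\times\partial B^2$, and $s=\{s_1,\dots,s_m\}$ a set of disjoint simple arcs in $\operatorname{int}D$ that pair the points of $Q$, each parametrized by $u\in[0,1]$. For an arc $s_k$ put
\[
A(s_k)=\bigl\{\bigl(s_k(u),\,(1+\sqrt{u(1-u)})\,e^{2\pi it}\bigr):u,t\in[0,1]\bigr\},
\]
let $A(s)$ be the union of these annuli, and let $P(S,s)=S\cup A(s)$.

\begin{lemma}\label{lem:gen}
Every $P(S,s)$ has a genuine plat presentation.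
\end{lemma}

\begin{proof}
An isotopy $\psi_t$ of $D$ relative to $\partial D$ carries the arcs $s_k$ to the segments $[x_{2k-1},x_{2k}]\subset\ell$. Apply $\psi_t\times\mathrm{id}_{\mathbb C}$, extended by the identity, and then change the heights of the annuli linearly to those of the standard wickets (scaling $D$ if necessary); the annuli stay embedded and disjoint because their base arcs are simple and disjoint. The result is the plat closure of $(\psi_1\times\mathrm{id})(S)$, which is a $2$-dimensional braid, since the projection to $B^2$ has not changed.
\end{proof}

\subsection{The orientable surface as a generalized plat closure}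

\begin{lemma}\label{lem:closure}
Every oriented surface-link $F'$ is equivalent to some $P(S^*,\{[x_j,x_j']\}_{j=1}^n)$, where
\[
S^*=S\ \sqcup\ \bigsqcup_{j=1}^n\{x_j'\}\times B^2\ \subset\ D\times B^2,
\]
$S\subset D_1\times B^2$ is a $2$-dimensional braid with boundary $\{x_1,\dots,x_n\}\times\partial B^2$, the points $x_j$ lie on $\ell\cap\operatorname{int} D_1$, $x_j'=x_j+\Lambda\mathbf n\notin D_1$, and $D\supset D_1$ is a large round disk. The orientation of $F'$ restricts to the $B^2$-orientation on $S$, and every component of $F'$ meets some $\{x_j\}\times\partial B^2$.
\end{lemma}

\begin{proof}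
By Kamada's theorem \cite{Kamada}, $F'$ is equivalent to the closure of a $2$-dimensional braid $S\subset D_1\times B^2$, that is, to $S\cup(Q_n\times\overline B{}^2)$ in $D_1\times(B^2\cup\overline B{}^2)=D_1\times S^2$, standardly embedded in $\mathbb R^4$ as a tubular neighborhood of an unknotted sphere; the orientation is the $B^2$-orientation on $S$. Every component of the closure contains a component of $S$, and a component of a braided surface has non-empty boundary.

We claim that the outer disks may be taken to be
\begin{equation}\label{eq:outer}
\{x_j\}\times\{1\le|z|\le3\}\ \cup\ (x_j+[0,\Lambda]\mathbf n)\times\{|z|=3\}\ \cup\ \{x_j+\Lambda\mathbf n\}\times\{|z|\le3\}.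
\end{equation}
These are translates along $\ell$ of one disk. Its union with $\{x\}\times B^2$ is the boundary of the $3$-ball $(x+[0,\Lambda]\mathbf n)\times\{|z|\le3\}$, hence an unknotted sphere. The direction of $\ell$ is normal to this ball, and together with the inner normal in the ball it gives a normal framing of the sphere, which on $\{x\}\times B^2$ is the framing $(\ell,\mathbf n)$ of the product $D_1\times B^2$. A normal framing over a disk that extends a given one on the boundary is unique up to homotopy, as $\pi_2(SO(2))=0$. So this framing gives the standard $D_1\times S^2$, with $D_1$ narrowed in the $\mathbf n$-direction outside $|z|\le1$; narrowing is harmless since all $x_j$ lie on $\ell$. This proves the claim.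

Now lower the middle part of \eqref{eq:outer}: in the half-strip with coordinates along $[x_j,x_j']$ and $|z|$, the profile that rises from height $1$ to $3$, runs across, and descends to $0$ is isotopic to the wicket profile of height $1+\sqrt{u(1-u)}$ followed by the descent from $1$ to $0$ over $x_j'$. Except over $x_j'\notin D_1$, the profiles stay at heights $\ge1$, with height $1$ only at the fixed end over $x_j$; so the disks meet $S$ only in their boundaries. They stay disjoint from each other because their $\ell$-coordinates differ. This turns the $j$-th outer disk into $A([x_j,x_j'])\cup\{x_j'\}\times B^2$, simultaneously for all $j$.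
\end{proof}

If $F$ is orientable, Lemmas~\ref{lem:closure} and~\ref{lem:gen} already give a genuine plat presentation. From now on let $F'=P(S^*,\{[x_j,x_j']\})$, and put $Q^*=\{x_1,\dots,x_n,x_1',\dots,x_n'\}$. Shrinking $S^*$ radially and inserting a collar, we may assume that $S^*$ consists of the constant sheets over $Q^*$ above $\{\frac12\le|z|\le1\}$. Fix a disk $E_*$ in the interior of this collar. Taking $D$ large enough, fix a disk $R\subset\operatorname{int}D$ disjoint from $D_1$, from the points $x_j'$ and from the arcs $[x_j,x_j']$. Then $R\times\mathbb C$ is disjoint from $F'$.

\subsection{Moving cores into a fibre}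

\begin{lemma}\label{lem:onto}
The inclusion $(D\setminus Q^*)\times\{e\}\subset\mathbb R^4\setminus F'$, $e\in E_*$, is onto on fundamental groups.
\end{lemma}

\begin{proof}
We cut $\mathbb R^4\setminus F'$ into three pieces. Fix $\mathrm{pt}\in\partial D$.

\emph{Inside.} Over $B^2$ minus the branch values, $(D\times B^2)\setminus S^*$ is a fibre bundle with fibre a disk minus $2n$ points and with section given by $\{\mathrm{pt}\}\times B^2$. So its group is generated by the fibre $D\setminus Q^*$ over $e$ and by loops in the section. Restoring the fibres over the branch values, which have codimension $2$, is surjective on $\pi_1$ and kills the section loops. So $\pi_1(D\setminus Q^*)$ surjects onto $\pi_1((D\times B^2)\setminus S^*)$.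

\emph{Outside.} $(D\times\{|z|\ge1\})\setminus F'=\bigl((D\times[1,\infty))\setminus\omega\bigr)\times S^1$, where $\omega$ is a system of trivial arcs. The group of the complement of $\omega$ is generated by that of $D\setminus Q^*$ at the bottom. The remaining generator $\{\mathrm{pt}\}\times S^1$ bounds a disk in $\{\mathrm{pt}\}\times B^2$.

\emph{Rest.} $(\mathbb R^2\setminus\operatorname{int}D)\times\mathbb C$ has its group generated by $\partial D$.

The first two pieces meet in $(D\setminus Q^*)\times S^1$, and the third meets their union in $\partial D\times\mathbb C$; both are connected. So van Kampen's theorem gives the claim.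
\end{proof}

\subsection{Compatible tubes between sheets}

\begin{lemma}\label{lem:tube}
Let $\Sigma\subset D\times B^2$ be a braided surface that is a union of constant sheets over $E_*$. Let $e\in\operatorname{int}E_*$, and let $\eta\subset \operatorname{int}D$ be a simple arc joining two sheets whose interior meets no sheet. Let $W\subset D$ be a disk neighborhood of $\eta$ meeting no other sheets and $E\subset E_*$ a disk around $e$, with orientation-preserving coordinates $w=u+iv$ on $W\cong\{|w|\le3\}$ and $\zeta=X+iY$ on $E\cong\{|\zeta|\le2\}$ such that $\eta=[-1,1]$, the two sheets are $w=\pm1$, and $e$ is $\zeta=0$. Then there is a compatible $1$-handle $H(\eta)\subset W\times E$ on $\Sigma$, with the $B^2$-orientation, such that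
\begin{enumerate}
\item[(a)] the core of $H(\eta)$ is $\eta\times\{e\}$; $H(\eta)$ lies in $\{|u|\le1\}$ and meets $\{|u|=1\}$ only in the attaching disks, which lie on $w=\pm1$;
\item[(b)] an ambient isotopy supported in $W\times E$ carries the result of surgery along $H(\eta)$ to a braided surface.
\end{enumerate}
\end{lemma}

\begin{proof}
We find the handle backwards: we exhibit a $3$-ball $H$ whose side is part of the surface $S_q$ of Lemma~\ref{lem:Sq}, such that replacing this side by the two end disks of $H$ leaves two sheets that can be straightened.

\emph{The ball.} For $|\zeta|\le1$ the equation $w^2=q(\zeta)$ of $S_q$ reads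
\[
Y=uv,\qquad X^2+v^2=u^2+\delta^2 .
\]
The set
\[
H=\{\,|u|\le\delta,\quad X^2+v^2\le u^2+\delta^2,\quad Y=uv\,\}
\]
is a copy of $D^2\times I$, parametrized by $(u,X,v)$, with core $[-\delta,\delta]\times\{0\}$, and it meets $S_q$ over $|\zeta|\le1$ exactly in its side $\partial D^2\times I$, which is the part $|u|\le\delta$ of $S_q$.

\emph{Where $H$ lies.} Let $\mathcal E=\{X^2+Y^2/\delta^2\le2\delta^2\}$, an ellipse that contains $[-\delta,\delta]$ and lies in $|\zeta|<1$. On $H$ we have $|Y|\le\delta|v|$, so $X^2+Y^2/\delta^2\le X^2+v^2\le2\delta^2$: the ball $H$ lies over $\mathcal E$. For $|\zeta|\le1$ off $[-\delta,\delta]$, the number $u=\operatorname{Re}\sqrt q>0$ satisfies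
\[
X^2+Y^2/u^2=u^2+\delta^2 .
\]
The left side is non-increasing in $u>0$ and the right side is increasing, so the solution satisfies $u>\delta$ exactly when the left side exceeds the right one at $u=\delta$, that is, exactly outside $\mathcal E$. For $1\le|\zeta|\le2$, $\operatorname{Re}w_q$ is a convex combination of numbers $>\delta$. So $H$ meets all of $S_q$ only in its side, and this side is the part of $S_q$ over $\mathcal E$.

\emph{The remaining sheets.} Replace the side of $H$ in $S_q$ by the end disks $u=\pm\delta$ of $H$. There $v=\pm Y/\delta$, so the end disks are the graphs over $\mathcal E$ of $\pm(\delta+iY/\delta)$. The result is the union of the graphs of $\pm w_+$, where $w_+=\delta+iY/\delta$ on $\mathcal E$ and $w_+=w_q$ elsewhere. The function $w_+$ is continuous, $\operatorname{Re}w_+>0$, $w_+=1$ on $|\zeta|=2$, and $|w_+|<\frac32$, since on $\mathcal E$ we have $|Y/\delta|\le\sqrt2\,\delta$.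

\emph{Straightening.} For $0<a<2$ and $|b|<2$ we define a homeomorphism $\Phi_{a,b}$ of the square $\{|u|,|v|\le2\}\subset\{|w|<3\}$, fixing the boundary, as a vertical shear followed by a horizontal stretch. Let $\beta:[-2,2]\to\mathbb R$ be the odd piecewise linear function with $\beta(a)=b$, $\beta(2)=0$ that is linear on $[0,a]$ and $[a,2]$; on the line with coordinate $u$ let the shear be the homeomorphism of $\{|v|\le2\}$ that fixes $\pm2$, takes $\beta(u)$ to $0$, and is linear in between. Let $\theta:[-2,2]\to[-2,2]$ be the odd homeomorphism with $\theta(a)=1$, $\theta(2)=2$ that is linear on $[0,a]$ and $[a,2]$, and let the stretch be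
\[
(u,v)\mapsto\bigl(u+(1-\tfrac{|v|}2)(\theta(u)-u),\,v\bigr).
\]
Then $\Phi_{1,0}=\mathrm{id}$; $\Phi_{a,b}$ depends continuously on $(a,b)$ and takes $\pm(a+ib)$ to $\pm1$; $\Phi_{a,0}$ takes $[-a,a]$ to $[-1,1]$ on the real axis; and if $a<1$, it maps $\{|u|\le a\}$ into $\{|u|\le1\}$, with only $\pm(a+ib)$ going to $\{|u|=1\}$, because the new first coordinate is a convex combination of $u$ and $\theta(u)$. (In the smooth category use smooth functions of the same kind and round $w_+$ along $\partial\mathcal E$.)

Let $\Phi$ act on the fibre over $\zeta$ as $\Phi_{a,b}$ with $a+ib=w_+(\zeta)$, extended by the identity to $W\times E$. Moving $(a,b)$ linearly from $(1,0)$ shows that $\Phi$ is the end of an isotopy supported in $W\times E$. It carries the graphs of $\pm w_+$ to the sheets $w=\pm1$. Put $H(\eta)=\Phi(H)$. It is a $1$-handle on these sheets. It lies over $\mathcal E$, where $a=\delta<1$, so (a) holds; the core is $\eta\times\{e\}$ because $w_+(0)=\delta$ is real. Surgery along $H(\eta)$ replaces the sheets $w=\pm1$ over $E$ by $\Phi(S_q)$, which is isotopic in $W\times E$ to the braided surface $S_q$; this gives (b). Since $\Phi$ is fibrewise, $\Phi(S_q)$ is oriented by projection to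 $E$, and outside the attaching disks this is the $B^2$-orientation of the sheets; so $H(\eta)$ is compatible.
\end{proof}

\subsection{Stringing beads on the handles}

\begin{proof}[Proof of ``if'' in Theorem~\ref{thm:handles}]
For a simple arc $s\subset R$ from $y$ to $y'$, the sphere $\{y,y'\}\times B^2\cup A(s)$ bounds the ball
\[
Z(s)=\{(s(u),z):0\le u\le1,\ |z|\le1+\sqrt{u(1-u)}\}\subset R\times\mathbb C,
\]
a copy of $B^2\times I$ with end disks $\{y\}\times B^2$ and $\{y'\}\times B^2$. These are the beads.

\emph{The cores.} By Lemma~\ref{lem:closure} each component of $F'$ contains a sheet $\{x_j\}\times E_*$ of $S$. Slide the ends of $\gamma_i$ to points $(x_j,e)$ and $(x_{j'},e')$, with $j,j'$ depending on $i$ and all the points $e,e'\in \operatorname{int}E_*$ distinct. Fix simple arcs in $\operatorname{int}D$ from $x_j$ and from $x_{j'}$ to $\partial R$ with interiors off $Q^*$ and $R$, and let $\gamma_i$ leave $F'$ in the fibre direction, starting and ending along these arcs. Cut off these end pieces of $\gamma_i$ and extend the remaining path, along the rest of the two fixed arcs, to a path with both ends in $R\times E_*$. The set $R\times E_*$ is contractible, so it serves as a base point.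 By Lemma~\ref{lem:onto}, $\gamma_i$ is homotopic, in the sense of Lemma~\ref{lem:unique}, to the following path in $(D\setminus Q^*)\times E_*$, except for its end points: the first arc, then a word $g_1g_2\cdots g_{p-1}$, then the inverse of the second arc. Here each $g_l$ is trivial or $g_l^{\pm1}$ is a standard free generator of $\pi_1(D\setminus Q^*,R)$, represented by a simple loop that leaves $R$, encircles one point of $Q^*$, and returns to $R$. Adding a trivial letter if necessary, we take $p=p_i$ \emph{odd}.

\emph{The arcs.} For each $i$ choose $p_i$ arcs $s^l\subset\operatorname{int}R$ from $y^l$ to $y'^l$, all of them, for all $i$, disjoint. Choose simple arcs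
\[
\eta^0\text{ from }x_j\text{ to }y^1,\qquad \eta^l\text{ from }y'^l\text{ to }y^{l+1}\text{ representing }g_l\ (1\le l\le p-1),\qquad \eta^p\text{ from }y'^p\text{ to }x_{j'},
\]
with interiors disjoint from $Q^*$ and from all $s$-arcs; different $\eta$'s may cross. They exist:
\begin{itemize}
\item If $g_l$ is trivial, take an arc in $R$ minus the $s$-arcs, which is connected.
\item Otherwise take the simple arc outside $R$ that goes once around the required point, in the required direction, with ends $a\ne b$ on $\partial R$, starting at $a$. Join $y'^l$ to $a$ in $R$, off the other $s$-arcs and meeting $s^l$ only at $y'^l$. The result together with $s^l$ is a simple arc attached to $\partial R$ at one end. Such an arc and disjoint further simple arcs in $\operatorname{int}R$ do not separate $R$, so $b$ can be joined to $y^{l+1}$ in the complement.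
\item $\eta^0$ and $\eta^p$ are obtained from the fixed arcs by joining their ends on $\partial R$ to $y^1$ and $y'^p$ in $R$ off the $s$-arcs.
\end{itemize}
Place all the $\eta$'s, for all $i$ and $l$, over distinct points of $\operatorname{int}E_*$, with $\eta^0,\eta^p$ over the chosen $e,e'$. Apply Lemma~\ref{lem:tube} to $\Sigma=S^*\sqcup\bigsqcup\{y^l,y'^l\}\times B^2$, where the union is over all $i$ and $l$. Take the disks $E$ disjoint, and the disks $W$ thin, with coordinates such that every $s$-arc meets $W$ only near an end of $\eta$ and inside $\{u\ge1\}$ or $\{u\le-1\}$. This is possible, since the $s$-arcs touch $\eta$ only at its ends, at most one $s$-arc at each end, and together with $\eta$ the adjacent pieces form a simple arc in $W$, which is standard.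

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[thin] (-0.8,0)--(12.2,0);
\foreach \a in {2,5,8}{
  \fill[gray!25] (\a,0) -- (\a,2) arc (180:0:0.75) -- (\a+1.5,0) -- cycle;
  \draw[thick] (\a,0) -- (\a,2) arc (180:0:0.75) -- (\a+1.5,0);
}
\draw[thick] (0,0)--(0,2);
\draw[thick] (11.5,0)--(11.5,2);
\fill[gray!60] (0,0.9) rectangle (2,1.1);
\fill[gray!60] (3.5,1.2) rectangle (5,1.4);
\fill[gray!60] (6.5,0.7) rectangle (8,0.9);
\fill[gray!60] (9.5,1.0) rectangle (11.5,1.2);
\draw (0,0.9)--(2,0.9) (0,1.1)--(2,1.1);
\draw (3.5,1.2)--(5,1.2) (3.5,1.4)--(5,1.4);
\draw (6.5,0.7)--(8,0.7) (6.5,0.9)--(8,0.9);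
\draw (9.5,1.0)--(11.5,1.0) (9.5,1.2)--(11.5,1.2);
\node[below] at (0,0) {$x_j$};
\node[below] at (2,0) {$y^1$};
\node[below] at (3.5,0) {$y'^1$};
\node[below] at (5,0) {$y^2$};
\node[below] at (6.5,0) {$y'^2$};
\node[below] at (8,0) {$y^3$};
\node[below] at (9.5,0) {$y'^3$};
\node[below] at (11.5,0) {$x_{j'}$};
\node at (2.75,0.6) {$Z(s^1)$};
\node at (5.75,0.6) {$Z(s^2)$};
\node at (8.75,0.5) {$Z(s^3)$};
\node at (1,1.45) {$H(\eta^0)$};
\node at (4.25,1.75) {$H(\eta^1)$};
\node at (7.25,1.25) {$H(\eta^2)$};
\node at (10.5,1.55) {$H(\eta^3)$};
\end{tikzpicture}
\caption{Schematic section of a handle with three beads. The horizontal direction follows the arcs $\eta^0,s^1,\eta^1,\dots,\eta^3$ in $D$ one after the other, the vertical direction is $|z|$. Vertical lines are sheets of the braid, half-circles are wicket annuli. The handle is the union of the shaded balls $Z(s^l)$ and of the thin tubes $H(\eta^l)$ that connect them.}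
\label{fig:beads}
\end{figure}

\emph{The handle.} Put (see Figure~\ref{fig:beads})
\[
H_i=H(\eta^0)\cup Z(s^1)\cup H(\eta^1)\cup Z(s^2)\cup\dots\cup Z(s^p)\cup H(\eta^p).
\]
By the choice of coordinates and Lemma~\ref{lem:tube}(a), consecutive balls meet exactly in the attaching disk of the tube, which lies in an end disk of the bead. Non-consecutive balls, also for different $i$, are disjoint: two tubes lie over disjoint disks $E$, two beads lie over disjoint arcs, and a tube meets no bead over an arc that does not touch its $\eta$. So $H_i$ is an embedded $3$-ball. The beads lie in $R\times\mathbb C$, off $F'$, and the tubes meet $F'$ only in the attaching disks of $H(\eta^0)$ and $H(\eta^p)$ on $\{x_j\}\times E_*$ and $\{x_{j'}\}\times E_*$. So the $H_i$ are disjoint $1$-handles on $F'$. The core of $H_i$ runs along $\eta^0,\dots,\eta^p$ and, between them, through $R\times\mathbb C$, which is contractible and disjoint from $F'$. So it is homotopic, in the sense of Lemma~\ref{lem:unique}, to $\gamma_i$.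

\emph{The type.} The sheets over $x_j$ and $x_{j'}$ lie in $S$ and carry the $B^2$-orientation in the oriented surface $F'$. Transport this orientation from $x_j$ along the side of $H_i$. Each tube $H(\eta^l)$ is compatible with the $B^2$-orientations of the sheets it joins, and each passage through an annulus $A(s^l)$ reverses the orientation relative to that of $B^2$, as in the proof of Lemma~\ref{lem:circles}(b). As $p$ is odd, the orientation arriving at $x_{j'}$ is opposite to that of $F'$. So $H_i$ is incompatible, like the given handle with core $\gamma_i$. By Lemma~\ref{lem:unique}, $F$ is equivalent to the result of surgery on $F'$ along all the $H_i$.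

\emph{Conclusion.} Surgery along $H_i$ removes its two attaching disks from $F'$ and adds the rest of $\partial H_i$, which consists of the sides of the tubes $H(\eta^l)$, the annuli $A(s^l)$, and the sheets $\{y^l,y'^l\}\times B^2$ minus the attaching disks of the tubes. So the surgered surface is
\[
S_1\ \cup\ A\bigl(\{s^l\}\bigr)\ \cup\ A\bigl(\{[x_j,x_j']\}\bigr),
\]
with the arcs $s^l$ for all $i$, where $S_1$ is obtained from $\Sigma$ by surgery along all the tubes $H(\eta^l)$. By Lemma~\ref{lem:tube}(b), applied in the disjoint sets $W\times E$, an isotopy supported over $E_*\subset\operatorname{int}B^2$, hence away from the annuli, carries $S_1$ to a $2$-dimensional braid $S_2$ with the same boundary. Hence $F$ is equivalent to $P(S_2,\{s^l\}\cup\{[x_j,x_j']\})$, and by Lemma~\ref{lem:gen} it has a genuine plat presentation.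
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cerf}
Cerf, Lecture Notes in Mathematics 53, 1968.

\bibitem{Kamada}
Kamada, Topology 33 (1994), 113--122.

\bibitem{PP}
\emph{Plat presentation of surface-links and their invariants},
\url{https://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/2322-09.pdf}.

\end{thebibliography}

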